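
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[proposition]{Remark}
\numberwithin{equation}{section}

\title{The second derived subgroup of finite $3$-groups\\ with transfer kernel type in section c or E}


\begin{abstract}
Let $G$ be a finite $3$-group with $G/G'$ of type $(3,3)$ whose transfer kernel type is one of E.6, E.8, E.9, E.14, c.18, c.21. We prove that $G''$ is contained in the center of $G$, which confirms a conjecture: if such a group is not metabelian, it is center-by-metabelian of derived length $3$. Moreover, $G''$ is cyclic of order at most $3^{\lfloor (c-2)/2\rfloor}$, where $c$ is the nilpotency class of $G/G''$. This bound is attained for every $c\ge 3$ by groups of types c.18 and c.21, and for every odd $c\ge 5$ by groups of each of the six types.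
\end{abstract}

\section{The problem and the results}

\subsection*{Transfer kernel types}

Let $G$ be a finite $3$-group whose abelianization $G/G'$ is of type $(3,3)$, that is, elementary abelian of order $9$. Then $G$ has four maximal subgroups $H_1,\dots,H_4$, all containing $G'$, and for each of them there is the transfer $V_i\colon G/G'\to H_i/H_i'$. The \emph{transfer kernel type} (TKT) of $G$ is the quadruple $\varkappa(G)=(\varkappa(1),\dots,\varkappa(4))$ with
\[
\varkappa(i)=0 \ \text{ if } \ker V_i=G/G',\qquad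
\varkappa(i)=j \ \text{ if } \ker V_i=H_j/G' .
\]
TKTs are considered up to renumbering of the maximal subgroups; a renumbering acts on the positions and on the nonzero entries at once. We study the following six types:
\begin{itemize}
\item section E: E.6, $(1,1,2,2)$; \ E.8, $(1,1,3,4)$; \ E.9, $(3,1,3,4)\sim(4,1,3,4)$; \ E.14, $(3,1,2,2)\sim(4,1,2,2)$;
\item section c: c.18, $(0,1,2,2)$; \ c.21, $(0,1,3,4)$.
\end{itemize}

These types are exactly those which, after renumbering, satisfy
\begin{equation}\label{normal}
\varkappa(2)=1,\qquad \varkappa(1)\in\{0,1,3,4\},\qquad (\varkappa(3),\varkappa(4))\in\{(2,2),(3,4)\}.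
\end{equation}
Indeed, interchanging $H_3$ and $H_4$ exchanges the values $3$ and $4$ of $\varkappa(1)$ and preserves the other conditions. So \eqref{normal} is our whole hypothesis, and we always number the maximal subgroups accordingly. The condition on $\varkappa(1)$ says that $\ker V_1$ has order $3$ or $9$ and is not $H_2/G'$. Note that no quadruple satisfying \eqref{normal} has three equal entries.

Since $G'\le H_i$, we have $G''\le H_i'$, and the kernel of $V_i$ can be computed in $G/G''$. More generally, $G$ and $G/N$ have the same TKT for every normal subgroup $N$ of $G$ with $N\le G''$. So the TKT sees only the metabelian quotient $G/G''$, and it is natural to ask how far it restricts $G''$ itself. Write $\gamma_j$ for the terms of the lower central series, $\mathrm{cl}$ for the nilpotency class, $\mathrm{dl}$ for the derived length, $\zeta_1(G)$ for the center, and $\mathrm{cc}(G)=\log_3|G|-\mathrm{cl}(G)$ for the coclass. The following is posed in \cite{source}.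

\begin{conjecture}
Let $G$ be a finite $3$-group with TKT in section c or E. If $G$ is non-metabelian, then $G''\le\zeta_1(G)$, that is, $G$ is center-by-metabelian, and thus $\mathrm{dl}(G)=3$.
\end{conjecture}

Two easy cases show what is being claimed. Let $c=\mathrm{cl}(G/G'')$. The group $G$ is generated by two elements; if $s$ is their commutator, then $G'=\langle s\rangle\gamma_3(G)$. Modulo $[G',\gamma_3(G)]$ the subgroup $\gamma_3(G)$ is central in $G'$ with cyclic quotient, so $G'$ becomes abelian, and hence
\[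
\gamma_{c+1}(G)\le G''=[G',\gamma_3(G)]\le\gamma_5(G).
\]
If $c\le 3$, then $\gamma_4(G)\le\gamma_5(G)$, so $\gamma_4(G)=1$ and $G''=1$. If $c=4$, then $G''=\gamma_5(G)$, and the conjecture says that $\gamma_6(G)=1$. In general it implies that $\mathrm{cl}(G)\le c+1$: the second derived subgroup adds at most one step to the class, however large it is.

\subsection*{Results}

\begin{theorem}\label{A}
Let $G$ be a finite $3$-group with $G/G'$ of type $(3,3)$ and TKT in section c or E. Then $G''\le\zeta_1(G)$. Hence, if $G$ is non-metabelian, then $G$ is center-by-metabelian and $\mathrm{dl}(G)=3$.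
\end{theorem}

\begin{theorem}\label{B}
Let $G$ be as in Theorem~\ref{A}, let $M=G/G''$, $c=\mathrm{cl}(M)$ and $|G''|=3^k$.
\begin{enumerate}
\item[(1)] We have $c\ge 3$ and $|M|=3^{c+2}$. The group $G''$ is cyclic and central, and $k\le\lfloor(c-2)/2\rfloor$.
\item[(2)] $\mathrm{cl}(G)\in\{c,c+1\}$. Correspondingly, $\mathrm{cc}(G)=k+2$ if $\mathrm{cl}(G)=c$, and $\mathrm{cc}(G)=k+1$ if $\mathrm{cl}(G)=c+1$.
\item[(3)] The bound in \textup{(1)} is sharp for every $c\ge 3$: it is attained by groups of type c.18 and also by groups of type c.21. For every odd $c\ge5$ it is attained for each of the six types.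
\end{enumerate}
\end{theorem}

For section E and even $c\ge4$ we construct only examples with $k=\lfloor(c-3)/2\rfloor$.

A result of Mayer states that a metabelian group with TKT in section c or E has coclass $2$, and that a non-metabelian one lies in the descendant tree of one of the groups $\langle 243,6\rangle$, $\langle 243,8\rangle$ of the SmallGroups library and can have any coclass $\ge 2$. We do not use it; the proof starts from \eqref{normal}.

\subsection*{The idea}

Write $G=\langle x,y\rangle$ and $s=[y,x]$. For suitable $x$ and $y$, the TKT determines the action of $G$ on $M'=G'/G''$ almost completely (Proposition~\ref{structure}): $M'$ is generated by $s$, $[s,x]$ and $t=[s,y]$, where $t$ has order dividing $3$ and is central in $M$, and $x$ acts on the subgroup generated by $s$ and $[s,x]$ like a primitive cube root of unity $\zeta$ on a quotient of $\mathbb Z[\zeta]$.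

An easy reduction allows us to assume that $G'$ centralizes $G''$. Then commutation in $G'$ is an alternating pairing on $M'$ with values in $G''$. The value at $(s,[s,x])$ is fixed by $x$, because multiplication by $\zeta$ has determinant $1$. The values $[t,\cdot\,]$ are not controlled by the action alone, as Subsection~\ref{class4} shows; but $t$ is central in $M$, and the three subgroups lemma then disposes of them.

\section{Transfers and the metabelian quotient}

\subsection*{Conventions}

We write $a^g=g^{-1}ag$, $[a,g]=a^{-1}a^g$ and $[A,B,C]=[[A,B],C]$. The \emph{three subgroups lemma} says: if $A,B,C\le G$, if $N$ is normal in $G$, and if $[A,B,C]\le N$ and $[B,C,A]\le N$, then $[C,A,B]\le N$.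

If $M$ is metabelian, we write $M'$ additively. It is a module over the commutative ring $\mathbb Z[M/M']$ by conjugation, and $[m,g]=(g-1)m$ for $m\in M'$, $g\in M$.

If $H$ is a subgroup of $G$ of finite index with right transversal $(r_i)$, and $r_ig=h_i r_{i'}$ with $h_i\in H$, then the transfer $V_H\colon G/G'\to H/H'$ is given by $g\mapsto\prod_i h_iH'$; it is a homomorphism and does not depend on the transversal. We write $V_H(g)$ for $V_H(gG')$.

\begin{lemma}\label{transfer}
Let $M$ be a finite metabelian $3$-group with $M/M'$ of type $(3,3)$, let $H=\langle h,M'\rangle$ be a maximal subgroup and $g\in M\setminus H$. Then $H'=(h-1)M'$, and modulo $H'$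
\begin{equation}\label{V}
V_H(g)=g^3,\qquad V_H(h)=h^3+3[h,g]+(g-1)[h,g].
\end{equation}
\end{lemma}

\begin{proof}
The submodule $(h-1)M'=[M',h]$ is normal in $M$ and lies in $H'$. Modulo it, $h$ commutes with the abelian group $M'$, so $H$ becomes abelian. This proves the first claim. With the transversal $1,g,g^2$ we get $V_H(g)=g^3$. With $1,g^{-1},g^{-2}$ we get $V_H(h)=h\,h^g\,h^{g^2}$. Here $h^g=h[h,g]$ and $h^{g^2}=h[h,g]\,[h,g]^g$. As $H/H'$ is abelian, the product equals $h^3$ times $[h,g]^2[h,g]^g$, and the latter is $3[h,g]+(g-1)[h,g]$ in additive notation. All cubes lie in $M'$, so \eqref{V} makes sense in $M'/H'$.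
\end{proof}

\subsection*{The structure of the metabelian quotient}

\begin{proposition}\label{structure}
Let $M$ be a finite metabelian $3$-group with $M/M'$ of type $(3,3)$ and with TKT satisfying \eqref{normal}. Choose $x\in H_2\setminus M'$ and $y\in H_1\setminus M'$, and put
\[
s=[y,x],\qquad X=x-1,\qquad Y=y-1,\qquad t=Ys=[s,y].
\]
Then
\begin{enumerate}
\item[(a)] $M'=\mathbb Zs+\mathbb ZXs+\mathbb Zt$;
\item[(b)] $Xt=Yt=0$, $3t=0$ and $YXs=0$; in particular $t$ is central in $M$;
\item[(c)] $(X^2+3X+3)s=0$;
\item[(d)] $c=\mathrm{cl}(M)\ge 3$ and $|M|=3^{c+2}$.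
\end{enumerate}
\end{proposition}

The proof occupies Section~\ref{proofstructure}. Let $L=\mathbb Zs+\mathbb ZXs$. By (c), $L$ is stable under $x$ and is a quotient of $\mathbb Z[X]/(X^2+3X+3)=\mathbb Z[\zeta]$, where $\zeta=1+X$ satisfies $\zeta^2+\zeta+1=0$. On $\mathbb Z[\zeta]$, multiplication by $\zeta$ has determinant $1$, and multiplication by $X=\zeta-1$ has determinant $3$. These two numbers are what we use: the first gives Theorem~\ref{A}, the second the bound in Theorem~\ref{B}.

\section{The second derived subgroup}\label{second}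

In this section we assume Proposition~\ref{structure}. Let $G$ satisfy the hypotheses of Theorem~\ref{A}, with numbering \eqref{normal}, and put $M=G/G''$. Choose $x,y\in G$ whose images in $M$ are as in Proposition~\ref{structure}; they generate $G$, because they generate it modulo $G'$, which is the Frattini subgroup. We denote their images in $M$ by the same letters. Let $T\in G'$ be a lift of $t$.

\subsection{The commutator pairing}\label{pairing}

Let $K=[G'',G]$; we want $K=1$. By nilpotency it suffices to show $K=[K,G]$. For this we may pass to $G/[K,G]$: as $[K,G]\le G''$, neither $M$ nor the TKT changes. So \emph{assume from now on that $[K,G]=1$}; the aim is to show that $K=1$.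

The assumption says $[G'',G,G]=[G,G'',G]=1$, so the three subgroups lemma gives $[G',G'']=1$. Hence $G'$ has class at most $2$, and
\[
\omega\colon M'\times M'\to G'',\qquad \omega(mG'',m'G'')=[m,m'],
\]
is well defined, biadditive and alternating. The group $G''$ is abelian, we write it additively, and it is generated by the values of $\omega$. For $g\in G$ the map $\varphi_g(z)=[z,g]=z^g-z$ is a homomorphism $G''\to K$ which vanishes on $K$. Since $\omega(m,m')^g=\omega(m^g,m'^g)$ and $m^g=m+(g-1)m$,
\begin{equation}\label{phi}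
\varphi_g(\omega(m,m'))=\omega((g-1)m,m')+\omega(m,(g-1)m')+\omega((g-1)m,(g-1)m').
\end{equation}
By Proposition~\ref{structure}(a), $G''$ is generated by
\[
u=\omega(s,Xs),\qquad v=\omega(s,t),\qquad w=\omega(Xs,t).
\]

\subsection{The case of class four}\label{class4}

Before the proof we look at $c=4$, the first case in which $G''$ can be nontrivial, to see where the difficulty lies. Here $X^3s=0$, since $\gamma_5(M)=1$. Multiplying the relation $X^2s+3Xs+3s=0$ by $X^2$ gives $3X^2s=0$; multiplying it by $X$ then gives $3Xs=0$; so $X^2s=-3s$ and $9s=0$. As $|M'|=3^4$, we get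
\[
M'=\langle s\rangle\oplus\langle Xs\rangle\oplus\langle t\rangle\cong C_9\times C_3\times C_3,
\]
with $x\colon s\mapsto s+Xs$, $Xs\mapsto Xs-3s$, $t\mapsto t$, and $y\colon s\mapsto s+t$, $Xs\mapsto Xs$, $t\mapsto t$. Since $3Xs=3t=0$, also $3u=3v=3w=0$. We compute
\begin{align*}
u^x&=\omega(s+Xs,Xs-3s)=u+3u=u, & v^x&=\omega(s+Xs,t)=v+w, & w^x&=w-3v=w,\\
u^y&=\omega(s+t,Xs)=u-w, & v^y&=v, & w^y&=w.
\end{align*}
So $K=\langle w\rangle$, and $G''$ is central if and only if $w=0$. The formulas themselves do not force this: they define a consistent action on the exterior square of $M'$, which is elementary abelian with basis $s\wedge Xs$, $s\wedge t$, $Xs\wedge t$, and there $Xs\wedge t\ne0$. Something beyond the module structure of $M'$ is needed. It is the fact that $t$ is itself a commutator class which is central in $M$: the three subgroups lemma, applied to $T$ in $G$, will give $v\in K$. As $x$ centralizes $K$, this forces $w=v^x-v=0$.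

For larger $c$ the element $u$ can have large order, and $u^x=u$ is no longer due to $3u=0$; it holds because $x$ acts on $L$ with determinant $1$.

\subsection{Proof of Theorem~\ref{A}}

\emph{Values at $t$ lie in $K$.} Put $N=\langle T\rangle G''$. As $t$ is central in $M$, the subgroup $N$ is normal in $G$ and $[N,G]\le G''$. Hence $[N,G,G]=[G,N,G]\le K$, and the three subgroups lemma gives $[G',N]\le K$. That is, $\omega(t,m)\in K$ for all $m\in M'$.

\emph{We have $w=0$.} Since $v\in K$, we have $\varphi_x(v)=0$. By \eqref{phi} and $Xt=0$, on the other hand, $\varphi_x(v)=\omega(Xs,t)=w$.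

\emph{The element $x$ fixes $u$.} Using $X^2s=-3s-3Xs$ in \eqref{phi},
\[
\varphi_x(u)=\omega(Xs,Xs)+\omega(s,X^2s)+\omega(Xs,X^2s)=0-3\,\omega(s,Xs)-3\,\omega(Xs,s)=-3u+3u=0 .
\]

\emph{The element $y$ fixes $u$.} Since $Ys=t$ and $YXs=0$, formula \eqref{phi} gives $\varphi_y(u)=\omega(t,Xs)=-w=0$.

Now $G''$ is generated by $u$ and $v\in K$, and both are fixed by $x$ and $y$. So $G=\langle x,y\rangle$ centralizes $G''$, that is, $K=1$. By the reduction in Subsection~\ref{pairing}, $G''\le\zeta_1(G)$ holds for every $G$ as in Theorem~\ref{A}. In particular $G'''=1$, and if $G$ is non-metabelian, then $G''\ne1$ and $\mathrm{dl}(G)=3$.\qed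

\subsection{Proof of Theorem~\ref{B}, parts (1) and (2)}

The statements on $c$ and $|M|$ are Proposition~\ref{structure}(d). By Theorem~\ref{A} we have $K=1$ for $G$ itself, so $\omega$ is defined for $G$ without passing to a quotient. The first step of the preceding proof then says $\omega(t,M')=0$, so $v=w=0$ and $G''=\langle u\rangle$ is cyclic.

To bound its order we place multiples of $u$ deep in the lower central series of $G$. For $m,m'\in L$ we have
\[
\omega(Xm,Xm')=3\,\omega(m,m').
\]
Both sides are alternating and biadditive on $L=\mathbb Zs+\mathbb ZXs$, so it suffices to compare them at $(s,Xs)$, where $\omega(Xs,X^2s)=\omega(Xs,-3s-3Xs)=3u$. Hence $\omega(X^js,X^{j+1}s)=3^ju$. Now $X^js$ is the image of the iterated commutator $[s,x,\dots,x]\in\gamma_{j+2}(G)$ with $j$ entries $x$, where $s=[y,x]$ is formed in $G$, and $[\gamma_{j+2}(G),\gamma_{j+3}(G)]\le\gamma_{2j+5}(G)$. Therefore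
\begin{equation}\label{deep}
3^ju\in\gamma_{2j+5}(G)\qquad(j\ge0).
\end{equation}

Since $\gamma_{c+1}(G)\le G''$ is central, $\gamma_{c+2}(G)=1$ and $\mathrm{cl}(G)\in\{c,c+1\}$. If $k\ge1$, then $0\neq3^{k-1}u\in\gamma_{2k+3}(G)$ by \eqref{deep}, so $2k+3\le c+1$, which is $k\le(c-2)/2$. For $k=0$ the bound holds because $c\ge3$. Finally $|G|=3^{c+2+k}$, and the formulas for $\mathrm{cc}(G)$ follow.\qed

\section{Proof of Proposition~\ref{structure}}\label{proofstructure}

Let $M$ be as in Proposition~\ref{structure} and write $\gamma_j=\gamma_j(M)$. We have $H_2=\langle x,M'\rangle$ and $H_1=\langle y,M'\rangle$, and $H_3$, $H_4$ are $\langle xy,M'\rangle$ and $\langle xy^{-1},M'\rangle$ in some order. The plan is to translate \eqref{normal} into congruences for the cubes $x^3$ and $y^3$ modulo $\gamma_4$, and then to feed these into the relations that hold between cubes and commutators in every metabelian group.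

\subsection{Relations for the cubes}

As $M=\langle x,y\rangle$, the module $M'$ is generated by $s$. The operators $X,Y$ are nilpotent on $M'$, and they generate the augmentation ideal of $\mathbb Z[M/M']$, so $\gamma_{j+1}=X\gamma_j+Y\gamma_j$ for $j\ge2$. Put $\xi=x^3$, $\eta=y^3\in M'$. Then
\begin{equation}\label{cubes}
X\xi=0,\qquad Y\eta=0,\qquad X\eta=(3+3Y+Y^2)s,\qquad Y\xi=-(3+3X+X^2)s .
\end{equation}
The first two relations hold because an element commutes with its cube. For the third, $y^x=ys$ gives $\eta^x=(ys)^3=y^3s^{y^2}s^ys$, so $X\eta=(y^2+y+1)s$. For the fourth, $x^y=xs^{-1}$ gives $Y\xi=-(x^2+x+1)s$ in the same way.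

The third relation shows $3s\in\gamma_3$, so $3M'\subseteq\gamma_3$, because $s$ generates the module $M'$. As $\gamma_j$ is obtained from $M'$ by applying products of $j-2$ operators $X,Y$,
\begin{equation}\label{three}
3\gamma_j\subseteq\gamma_{j+1}\qquad(j\ge2).
\end{equation}

\subsection{The quotient $\gamma_3/\gamma_4$ has order $9$}

By \eqref{three} this quotient is elementary abelian, and it is generated by $Xs$ and $Ys$. We must exclude the orders $1$ and $3$; in these cases too many transfers coincide with cubing.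

Suppose $\gamma_3=\gamma_4$. Then $\gamma_3=1$ by nilpotency, so $3M'=0$ and $H'=(h-1)M'=0$ for every maximal subgroup $H=\langle h,M'\rangle$. By \eqref{V} all four transfers are given by $g\mapsto g^3$, and all entries of $\varkappa$ are equal, contrary to \eqref{normal}.

Suppose $|\gamma_3/\gamma_4|=3$. The map $M/M'\to\gamma_3/\gamma_4$, $g\mapsto(g-1)s$, is a homomorphism, because $(gh-1)s=(g-1)s+(h-1)s+(g-1)(h-1)s$. It is onto, so its kernel has order $3$ and corresponds to one maximal subgroup. Let $H=\langle h,M'\rangle$ be one of the other three, and let $J=(h-1)M'=H'$. Then $(h-1)s\in J$ generates $\gamma_3$ modulo $\gamma_4$, so $\gamma_3=J+\gamma_4$. Hence $B=\gamma_3/J$ satisfies $B=XB+YB$, and $B=0$ by nilpotency of $X$ and $Y$, that is, $H'=\gamma_3$. By \eqref{V} and $3M'\subseteq\gamma_3$, the transfer to $H$ is $g\mapsto g^3$ modulo $\gamma_3$. So three entries of $\varkappa$ are equal, contrary to \eqref{normal}.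

Hence $|\gamma_3/\gamma_4|=9$. In particular $\gamma_3\ne1$, so $c\ge3$ and $|\gamma_2/\gamma_3|=3$ by \eqref{three}.

Next, $\xi,\eta\in\gamma_3$. Indeed, if $\xi\equiv ms$ modulo $\gamma_3$, then $0=X\xi\equiv mXs$ modulo $\gamma_4$, so $3\mid m$; for $\eta$ use $Y\eta=0$. Therefore $X\eta\in\gamma_4$, and the third relation in \eqref{cubes} gives
\begin{equation}\label{threes}
3s\in\gamma_4,\qquad\text{hence}\qquad 3\gamma_3\subseteq\gamma_5 .
\end{equation}
So $M'/\gamma_4$ is elementary abelian of order $27$ with basis $s,Xs,t$.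

\subsection{The transfers modulo $\gamma_4$}

The next lemma will be used again in Section~\ref{examples}, so we state it without reference to the TKT.

\begin{lemma}\label{table}
Let $M=\langle x,y\rangle$ be a finite metabelian $3$-group with $M/M'$ of type $(3,3)$, and put $s=[y,x]$, $X=x-1$, $Y=y-1$, $t=Ys$, $\xi=x^3$, $\eta=y^3$. Suppose that $M'/\gamma_4$ is elementary abelian of order $27$ with basis $s,Xs,t$, and that
\[
\xi\equiv aXs+bt,\qquad \eta\equiv dXs+et\pmod{\gamma_4}\qquad\text{with } a,b,d,e\in\mathbb F_3 .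
\]
For a maximal subgroup $H=\langle h,M'\rangle$ we have $H'+\gamma_4=\langle(h-1)s\rangle+\gamma_4$, and the transfers modulo $H'+\gamma_4$ are
\[
\begin{array}{c|c|c|c}
h & H'+\gamma_4 & V_H(x) & V_H(y)\\ \hline
x & \langle Xs\rangle+\gamma_4 & (b-1)t & et\\
y & \langle t\rangle+\gamma_4 & aXs & (d+1)Xs\\
xy & \langle Xs+t\rangle+\gamma_4 & (a-b)Xs & (d-e)Xs\\
xy^{-1} & \langle Xs-t\rangle+\gamma_4 & (a+b)Xs & (d+e)Xs
\end{array}
\]
The element $t$ in the first row, and $Xs$ in the other rows, is not in $H'+\gamma_4$.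
\end{lemma}

\begin{proof}
As $M'=\mathbb Zs+\gamma_3$ and $(h-1)\gamma_3\subseteq\gamma_4$, the formula for $H'+\gamma_4$ holds, and $(xy^{\pm1}-1)s\equiv Xs\pm t$ modulo $\gamma_4$. Apply \eqref{V}, noting that $3s\in\gamma_4$. For $h=x$, $g=y$ we have $[x,y]=-s$, so $V_H(y)=\eta\equiv et$ and $V_H(x)=\xi-3s-Ys\equiv(b-1)t$ modulo $Xs$ and $\gamma_4$. For $h=y$, $g=x$ we have $V_H(x)=\xi\equiv aXs$ and $V_H(y)=\eta+3s+Xs\equiv(d+1)Xs$ modulo $t$ and $\gamma_4$. For $h=xy^{\pm1}$ neither $x$ nor $y$ lies in $H$, so $V_H(x)=\xi$ and $V_H(y)=\eta$, and $t\equiv\mp Xs$. The last statement is clear from the basis of $M'/\gamma_4$.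
\end{proof}

We now read off what \eqref{normal} says for our $M$.

The condition $\varkappa(2)=1$ implies that $V_2(y)=0$. The first row of the table gives $e=0$.

If $(\varkappa(3),\varkappa(4))=(3,4)$, then $V_H(h)=0$ for $h=xy$ and for $h=xy^{-1}$. Since $V_H$ is a homomorphism and $e=0$, this gives $a-b+d=0$ and $a+b-d=0$, so $a=0$ and $b=d$. If $(\varkappa(3),\varkappa(4))=(2,2)$, then $V_H(x)=0$ for both, so $a-b=a+b=0$ and $a=b=0$. In both cases $a=0$.

Finally suppose $d\neq-1$. By the second row, $V_1$ modulo $H_1'+\gamma_4$ kills $x$ but not $y$, so $\ker V_1\le H_2/M'$. Since $\ker V_1$ has order $3$ or $9$, this means $\varkappa(1)=2$, which \eqref{normal} forbids. Hence $d=-1$, and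
\begin{equation}\label{ba}
\xi\equiv bt,\qquad \eta\equiv-Xs\pmod{\gamma_4},\qquad b=\begin{cases}-1&\text{if }(\varkappa(3),\varkappa(4))=(3,4),\\ \phantom{-}0&\text{if }(\varkappa(3),\varkappa(4))=(2,2).\end{cases}
\end{equation}
From now on $b$ denotes the integer $-1$ or $0$. The next step uses that $d\ne0$ and that $b\not\equiv1$ modulo $3$.

\subsection{The lower central series, and $Xt=0$}

We work modulo $\gamma_5$ and use $3\gamma_3\subseteq\gamma_5$. By \eqref{ba}, the relation $Y\eta=0$ becomes $XYs\equiv0$. The last two relations in \eqref{cubes} become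
\[
3s\equiv-X^2s-Y^2s,\qquad 3s\equiv-X^2s-bY^2s .
\]
So $(1-b)Y^2s\equiv0$ with $1-b\in\{1,2\}$, and $Y^2s\in\gamma_5$ because $3\gamma_4\subseteq\gamma_5$. As $\gamma_4$ is generated modulo $\gamma_5$ by $X^2s,XYs,Y^2s$, we obtain $\gamma_4=\mathbb ZX^2s+\gamma_5$. By induction
\[
\gamma_j=\mathbb ZX^{j-2}s+\gamma_{j+1}\qquad(j\ge4).
\]
Indeed, if this holds for $j$, then $\gamma_{j+1}$ is generated by $X^{j-1}s$, $YX^{j-2}s$ and $\gamma_{j+2}$, and $YX^{j-2}s=X^{j-3}(XYs)\in X^{j-3}\gamma_5\subseteq\gamma_{j+2}$. Hence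
\begin{equation}\label{lcs}
\gamma_j=\sum_{i\ge j-2}\mathbb ZX^is\qquad(j\ge4).
\end{equation}
Moreover $|\gamma_j/\gamma_{j+1}|=3$ for $4\le j\le c$, so $|M|=3^{2+1+2+(c-3)}=3^{c+2}$. This proves (d).

By \eqref{ba} and \eqref{lcs} we can write $\eta=-\varepsilon(X)Xs$ with $\varepsilon(X)\in1+X\mathbb Z[X]$. The operator $\varepsilon(X)$ is invertible on $M'$, because $X$ is nilpotent. Now $0=Y\eta=-\varepsilon(X)Xt$, and so $Xt=0$. In other words $XYs=0$, and therefore
\begin{equation}\label{YX}
YX^is=0\qquad(i\ge1).
\end{equation}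

Put $L=\mathbb Z[X]s$; at the end we shall see that $L=\mathbb Zs+\mathbb ZXs$, as in Section~2. By \eqref{lcs}, $\gamma_4\subseteq XL$ and $M'=L+\mathbb Zt$. Also $Yt=Y^2s\in\gamma_5=\sum_{i\ge3}\mathbb ZX^is$, so $Yt\in XL$, and \eqref{YX} and $Xt=0$ give $Y^2t=0$ and $XYt=0$.

\subsection{The element $t$ commutes with $y$}

It remains to prove $Yt=0$ and the relations $3t=0$ and (c). The idea is that $Yt\ne0$ would force $\varkappa(1)=0$, and that the second half of this condition, $V_1(y)=0$, then contradicts \eqref{cubes}.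

By \eqref{ba} and \eqref{lcs}, $\xi=bt+\rho$ with $\rho\in\gamma_4=\sum_{i\ge2}\mathbb ZX^is$, and $Y\rho=0$ by \eqref{YX}. So the last two relations in \eqref{cubes} read
\begin{equation}\label{exact}
-\varepsilon(X)X^2s=3s+3t+Yt,\qquad bYt=-(3+3X+X^2)s .
\end{equation}
We apply $Y$ to the first one. The left side vanishes by \eqref{YX}, so $3t+3Yt=0$. Applying $Y$ again gives $3Yt=0$, hence
\[
3t=0,\qquad 3Yt=0 .
\]
Thus $3s=-\varepsilon(X)X^2s-Yt\in XL$. On the other hand $s\notin\gamma_3\supseteq XL$, so $|L/XL|=3$. As $L$ is finite, the kernel of $X$ on $L$ also has order $3$.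

Suppose $Yt\neq0$. Then this kernel is $\langle Yt\rangle$. From $0=X\xi=X\rho$ we get $\rho\in\langle Yt\rangle$. By \eqref{YX}, $H_1'=YM'=\mathbb Zt+\mathbb ZYt$, so $V_1(x)=\xi=bt+\rho$ lies in $H_1'$. Hence $\ker V_1$ contains $xM'$, and $\varkappa(1)\in\{0,2\}$; as $\varkappa(1)\ne2$, we have $\varkappa(1)=0$. So $V_1(y)$ is trivial too, which by \eqref{V} means that
\[
q=\eta+3s+Xs\in H_1'=\mathbb Zt+\mathbb ZYt .
\]
Therefore $Xq=0$. But $X\eta=3s+3t+Yt=3s+Yt$, so by \eqref{exact}
\[
Xq=3s+Yt+3Xs+X^2s=(3+3X+X^2)s+Yt=(1-b)Yt ,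
\]
which is nonzero since $Yt$ has order $3$ and $1-b\in\{1,2\}$. This contradiction shows $Yt=0$.

Now the second relation in \eqref{exact} is (c), and (c) gives $L=\mathbb Zs+\mathbb ZXs$, which proves (a). With $Xt=Yt=0$, $3t=0$ and \eqref{YX}, part (b) is proved as well.\qed

\begin{remark}\label{L}
Since $\gamma_4\subseteq L$ and $s,Xs,t$ is a basis of $M'/\gamma_4$, we have $t\notin L$. So $M'=L\oplus\langle t\rangle$ with $|\langle t\rangle|=3$ and $|L|=3^{c-1}$. As $L$ is a cyclic $\mathbb Z[\zeta]$-module and $(\zeta-1)$ is the only prime ideal of $\mathbb Z[\zeta]$ above $3$, it follows that $L\cong\mathbb Z[\zeta]/(\zeta-1)^{c-1}$.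
\end{remark}

\section{Groups attaining the bound}\label{examples}

By Remark~\ref{L} and Section~\ref{second}, $G'$ is put together from a quotient $L$ of $\mathbb Z[\zeta]$ on which $x$ acts as $\zeta$, the element $t$, and the cyclic group $G''$, in which the commutators of elements of $L$ are given by an alternating form. This suggests building $G$ from a Heisenberg group over $\mathbb Z_3[\zeta]$ with center $\mathbb Z_3$: the element $t$ will come from a generator of $\mathbb Z_3$, and $G''$ from $3\mathbb Z_3$. For section c this works at once; for section E we then modify the cubes $x^3$ and $y^3$ by a central element.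

\subsection{The metabelian quotients and their types}

Let $O=\mathbb Z_3[\zeta]$ with $\zeta^2+\zeta+1=0$, and $X=\zeta-1$. Then $X^2=-3\zeta$, so $X^2+3X+3=0$, $X^2O=3O$, and $X$ has norm $3$. Let $\langle\cdot,\cdot\rangle$ be the alternating $\mathbb Z_3$-bilinear form on $O$ with $\langle1,\zeta\rangle=1$. Since the norm $N(\lambda)$ is the determinant of multiplication by $\lambda$, and since $X^nO\subseteq3^{\lfloor n/2\rfloor}O$,
\begin{equation}\label{form}
\langle\lambda\alpha,\lambda\beta\rangle=N(\lambda)\langle\alpha,\beta\rangle,\qquad \langle X^nO,O\rangle\subseteq3^{\lfloor n/2\rfloor}\mathbb Z_3 .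
\end{equation}

\begin{lemma}\label{types}
Let $n\ge3$, $b\in\{0,-1\}$ and $(i,j)\in\{(0,0),(1,0),(1,-1)\}$, with $(i,j)=(0,0)$ if $n=3$. Let $M=\langle x,y\rangle$ be a finite metabelian $3$-group with $M/M'$ of type $(3,3)$ such that
\[
M'=XO/X^nO\oplus\mathbb F_3,\qquad (x-1)(\alpha,r)=(X\alpha,0),\qquad Y(\alpha,r)=(0,\langle\alpha,1\rangle),
\]
where $Y=y-1$, and such that, with $t=Ys$ and $\bar\sigma=(X^{n-1},0)$,
\[
s=[y,x]=(X,1),\qquad x^3=bt+i\bar\sigma,\qquad y^3=-Xs-3s+j\bar\sigma .
\]
Then $\mathrm{cl}(M)=n$. With $H_1=\langle y,M'\rangle$, $H_2=\langle x,M'\rangle$, $H_3=\langle xy,M'\rangle$, $H_4=\langle xy^{-1},M'\rangle$, the TKT of $M$ is $(\varkappa(1),1,2,2)$ if $b=0$ and $(\varkappa(1),1,3,4)$ if $b=-1$, where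
\[
\varkappa(1)=0,\ 1,\ 3\quad\text{for}\quad (i,j)=(0,0),\ (1,0),\ (1,-1),\ \text{respectively.}
\]
\end{lemma}

\begin{proof}
Here $t=(0,\langle X,1\rangle)=(0,-1)$ and $Xs=(X^2,0)$. Applying $x-1$ and $Y$ to $M'$ we get $\gamma_3=(X^2O/X^nO)\oplus\mathbb F_3$. Since $\langle X^2O,1\rangle\subseteq3\mathbb Z_3$, the element $y$ acts trivially on $\gamma_3$, so $\gamma_j=(X^{j-1}O/X^nO,0)$ for $j\ge4$. Hence $\mathrm{cl}(M)=n$. Moreover $M'/\gamma_4=XO/X^3O\oplus\mathbb F_3$ is elementary abelian, because $3XO=X^3O$, and $s,Xs,t$ is a basis of it. Since $3s\in\gamma_4$, and $\bar\sigma\in\gamma_4$ if $n\ge4$, Lemma~\ref{table} applies with $a=e=0$ and $d=-1$.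

For $h\in\{x,xy,xy^{-1}\}$ we have $(h-1)(\alpha,0)=(X\alpha,0)$ if $\alpha\in X^2O$, so $\gamma_4\subseteq(h-1)M'=H'$. Thus Lemma~\ref{table} gives the transfers to $H_2,H_3,H_4$ exactly:
\[
\begin{array}{c|c|c|c}
 & V(x) & V(y) & \text{kernel}\\ \hline
H_2 & (b-1)t\ne0 & 0 & \langle y\rangle\\
H_3 & -bXs & -Xs\ne0 & \langle x\rangle\ (b=0),\quad \langle xy\rangle\ (b=-1)\\
H_4 & bXs & -Xs\ne0 & \langle x\rangle\ (b=0),\quad \langle xy^{-1}\rangle\ (b=-1)
\end{array}
\]
So $\varkappa(2)=1$, and $(\varkappa(3),\varkappa(4))$ is $(2,2)$ or $(3,4)$, as claimed. Finally $H_1'=YM'=\langle t\rangle$, and modulo $\langle t\rangle$ formula \eqref{V} gives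
\[
V_1(x)=x^3=i\bar\sigma,\qquad V_1(y)=y^3+3s+Xs=j\bar\sigma .
\]
As $\bar\sigma$ has order $3$ and $\bar\sigma\notin\langle t\rangle$, the kernel is everything for $(i,j)=(0,0)$, it is $\langle y\rangle=H_1/M'$ for $(1,0)$, and $\langle xy\rangle=H_3/M'$ for $(1,-1)$.
\end{proof}

\subsection{Section c}

Let $P=O\times\mathbb Z_3$ with multiplication
\[
(\alpha,r)(\beta,q)=\bigl(\alpha+\beta,\ r+q+\tfrac12\langle\alpha,\beta\rangle\bigr).
\]
This is a group of class $2$, with $(\alpha,r)^m=(m\alpha,mr)$ and $[(\alpha,r),(\beta,q)]=(0,\langle\alpha,\beta\rangle)$. As $\zeta$ has norm $1$, the map $\theta(\alpha,r)=(\zeta\alpha,r)$ is an automorphism of $P$, and $\theta^3=1$.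

Let $n\ge3$ and $0\le k\le\lfloor(n-2)/2\rfloor$, that is, $k\ge0$ and $k+1\le\lfloor n/2\rfloor$. By \eqref{form},
\[
N_{n,k}=\{(\alpha,r):\alpha\in X^nO,\ r\in3^{k+1}\mathbb Z_3\}
\]
is a subgroup of $P$ and contains all commutators of its elements with elements of $P$; so it is normal in $P$, and it is clearly $\theta$-invariant. Put $\bar P=P/N_{n,k}$; we denote elements of $\bar P$ by representatives. For $b\in\{0,-1\}$ let $G_0$ be the cyclic extension of $\bar P$ by an element $x$ with
\[
p^x=\theta(p)\quad(p\in\bar P),\qquad x^3=(0,-b).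
\]
It exists because $(0,-b)$ is fixed by $\theta$ and, being central in $\bar P$, induces by conjugation the automorphism $\theta^3=1$. Let $y=(1,0)$. Then
\[
s=[y,x]=(-1,0)(\zeta,0)=(X,-\tfrac12),\qquad t=[s,y]=(0,\langle X,1\rangle)=(0,-1).
\]

\begin{proposition}\label{sectionc}
The group $G_0/G_0'$ is of type $(3,3)$, and $G_0''$ has order $3^k$. The quotient $M=G_0/G_0''$ satisfies the hypotheses of Lemma~\ref{types} with $i=j=0$. So $\mathrm{cl}(G_0/G_0'')=n$, and $G_0$ has type c.18 if $b=0$ and type c.21 if $b=-1$.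
\end{proposition}

\begin{proof}
Let $\bar P_1$ be the image in $\bar P$ of $P_1=\{(\alpha,r):\alpha\in XO\}$. It is normal in $G_0$. Since $O/XO$ has order $3$ and $\theta$ acts trivially on it, and since $x^3$ and $y^3=(3,0)$ lie in $\bar P_1$, the quotient $G_0/\bar P_1$ is abelian of type $(3,3)$, generated by $x$ and $y$. So $G_0'\le\bar P_1$. Conversely, $G_0'$ contains $t=(0,-1)$, which generates all elements $(0,r)$ of $\bar P$, and it contains $s$ and $s^x$, whose first coordinates $X$, $\zeta X$ form a $\mathbb Z_3$-basis of $XO$. Hence $G_0'=\bar P_1$. In particular $x$ and $y$ generate $G_0$.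

By \eqref{form}, $\langle XO,XO\rangle=3\langle O,O\rangle=3\mathbb Z_3$. So $G_0''$ consists of the elements $(0,r)$ with $r\in3\mathbb Z_3/3^{k+1}\mathbb Z_3$, and $|G_0''|=3^k$. In $M=G_0/G_0''$, the group $M'=\bar P_1/G_0''$ consists of pairs $(\alpha,r)$ with $\alpha\in XO/X^nO$ and $r\in\mathbb Z_3/3\mathbb Z_3=\mathbb F_3$. Its multiplication is componentwise addition, because $\frac12\langle\alpha,\beta\rangle\in3\mathbb Z_3$ for $\alpha,\beta\in XO$. The actions of $x-1$ and $y-1$ are $(\alpha,r)\mapsto(X\alpha,0)$ and $(\alpha,r)\mapsto(0,\langle\alpha,1\rangle)$. As $-\frac12\equiv1$ modulo $3$, we have $s=(X,1)$. Finally $x^3=(0,-b)=bt$, and $y^3=(3,0)=(-X^2-3X,0)=-Xs-3s$.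
\end{proof}

With $k=\lfloor(n-2)/2\rfloor$ these groups attain the bound of Theorem~\ref{B}(1) for every $c=n\ge3$, in type c.18 and in type c.21.

\subsection{Section E}

By Lemma~\ref{types} we need $x^3$ multiplied by a lift of $\bar\sigma=(X^{n-1},0)$, and, for two of the types, $y^3$ divided by it, while $G'$ and the action on it stay the same. This is possible if that lift is central in $G_0$, which costs a slightly stronger restriction on $k$.

Let $n\ge4$ and $0\le k\le\lfloor(n-3)/2\rfloor$, that is, $k\ge0$ and $k+1\le\lfloor(n-1)/2\rfloor$. Let $G_0$ be the group constructed above from $n,k,b$, and let $\sigma\in\bar P$ be the image of $(X^{n-1},0)$. Then $\sigma\in G_0'$, and $\sigma$ has order $3$ because $3X^{n-1}O=X^{n+1}O$. It is central in $\bar P$, since $\langle X^{n-1}O,O\rangle\subseteq3^{k+1}\mathbb Z_3$ by \eqref{form}. It is also fixed by $\theta$: since $\zeta X^{n-1}=X^{n-1}+X^n$ and $\langle X^{n-1},X^n\rangle=3^{n-1}\langle1,X\rangle=3^{n-1}$,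
\[
(\zeta X^{n-1},0)=(X^{n-1},0)\,\bigl(X^n,-\tfrac12\,3^{n-1}\bigr),
\]
and the second factor lies in $N_{n,k}$. Hence $\sigma\in\zeta_1(G_0)$.

Let $A=\langle\hat x\rangle\times\langle\hat y\rangle\cong C_9\times C_9$, written additively. Identify $A/3A$ with $G_0/G_0'$ by $\hat x\leftrightarrow x$, $\hat y\leftrightarrow y$, and let
\[
D=\{(g,a)\in G_0\times A:\ g \text{ and } a \text{ have the same image in } G_0/G_0'=A/3A\}.
\]
For $(i,j)\in\{(1,0),(1,-1)\}$ let $B=\langle(\sigma^{-i},3\hat x),(\sigma^{-j},3\hat y)\rangle$. This is a central subgroup of $D$, since $\sigma\in G_0'$ is central in $G_0$. Because $\sigma^3=1$, we have $B\cap(G_0\times0)=1$. Put $G=D/B$.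

\begin{proposition}\label{sectionE}
The group $G/G'$ is of type $(3,3)$, and $G''$ has order $3^k$. The quotient $G/G''$ satisfies the hypotheses of Lemma~\ref{types} with the parameters $n,b,i,j$. So $\mathrm{cl}(G/G'')=n$. For $(i,j)=(1,0)$ the type of $G$ is E.6 if $b=0$ and E.8 if $b=-1$; for $(i,j)=(1,-1)$ it is E.14 if $b=0$ and E.9 if $b=-1$.
\end{proposition}

\begin{proof}
As $A$ is abelian and $D$ projects onto $G_0$, we have $D'=G_0'\times0$. The second projection $D\to A$ is onto with kernel $G_0'\times0=D'$, so $D/D'\cong A$. Since $B$ maps onto $3A$, it follows that $G/G'\cong D/D'B\cong A/3A$ is of type $(3,3)$. It is generated by the images of the elements $\tilde x=(x,\hat x)B$, $\tilde y=(y,\hat y)B$, which therefore generate $G$.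

Since $B\cap(G_0\times0)=1$, the map $g\mapsto(g,0)B$ embeds $G_0'$ in $G$ with image $G'$. Under this identification $\tilde x,\tilde y$ act on $G'$ as $x,y$ do, $[\tilde y,\tilde x]=s$, and $G''=G_0''$ has order $3^k$. For the cubes,
\[
(x,\hat x)^3=(x^3,3\hat x)=(x^3\sigma^i,0)\,(\sigma^{-i},3\hat x),
\]
so $\tilde x^3=x^3\sigma^i$, and likewise $\tilde y^3=y^3\sigma^j$. In $M=G/G''$ this reads $\tilde x^3=bt+i\bar\sigma$ and $\tilde y^3=-Xs-3s+j\bar\sigma$. The claims follow from Lemma~\ref{types}.
\end{proof}

With $k=\lfloor(n-3)/2\rfloor$ we get groups of each type in section E, with $c=n\ge4$ and $|G''|=3^{\lfloor(c-3)/2\rfloor}$. For odd $c\ge5$ we have $\lfloor(c-3)/2\rfloor=\lfloor(c-2)/2\rfloor$, and the bound is attained. Together with Proposition~\ref{sectionc} this proves part (3) of Theorem~\ref{B}.\qed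

\begin{thebibliography}{1}
\bibitem{source} \emph{Finite 3-Groups as viewed from Class Field Theory}, \texttt{http://www.algebra.at/GroupsStAndrews2013.pdf}.
\end{thebibliography}

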